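# A divisibility obstruction to retractions in the Bohr topology

## Continuous retractions force $(H\cap nG)/nH$ to be finite

**Theorem A.** Let $H$ be a subgroup of an abelian group $G$. If $H$ is a retract of $G^\#$, then $(H\cap nG)/nH$ is finite for every integer $n\ge 1$.

Here $G^\#$ is the group $G$ with its *Bohr topology*: the coarsest topology on $G$ that makes every homomorphism $\psi:G\to\mathbb T$ continuous, where $\mathbb T$ is the unit circle group with its usual topology. Such homomorphisms are called characters; no continuity is required of them in advance. A subset $H\subseteq G$ is a *retract* of $G^\#$ if there is a continuous map $r:G^\#\to H$, with $H$ carrying the subspace topology, such that $r(h)=h$ for all $h\in H$. The map $r$ need not be a homomorphism, and this is where all the difficulty lies.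

Van Douwen's question, as posed in the document "Universidad Complutense De Madrid" (http://www.mat.ucm.es/%7Epeinador/ElenaMartinPeinador/docs/Trabajo_Tesis_Dirigidas/TesisLLeo.pdf), is: is it true that every countable subgroup $H$ of an abelian group $G^\#$ is a retract of $G^\#$? Theorem A gives the answer.

**Corollary A (the answer is no).** For $G=\bigoplus_{n<\omega}\mathbb Z(4)$ the countable subgroup $H=2G$ is not a retract of $G^\#$. Nor is $2G$ for $G=\bigoplus_\omega\mathbb Z$, nor $\bigoplus_\omega\mathbb Z$ inside $\bigoplus_\omega\mathbb Q$.

*Proof from Theorem A.* Take $n=2$. In the first example $(H\cap 2G)/2H=2G/4G=2G$, which is infinite. In the second, $(H\cap 2G)/2H=2G/4G$ is infinite. In the third, $2G=G$, so the quotient is $H/2H$, an infinite direct sum of copies of $\mathbb Z(2)$. $\square$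

For subgroups of finite exponent (meaning $mH=0$ for some $m\ge1$) the obstruction is the only one.

**Theorem B.** Let $G$ be an abelian group and $H\le G$ a subgroup of finite exponent. The following are equivalent:

1. $H$ is a retract of $G^\#$;
2. $(H\cap nG)/nH$ is finite for all $n\ge 1$;
3. $H=H_1\oplus F$ with $F$ finite and $H_1$ a direct summand of $G$.

The converse of Theorem A is not claimed for $H$ of infinite exponent.

For the last statement, write $G[p]=\{x\in G:px=0\}$ for the $p$-socle and $G_p$ for the $p$-primary component. The *torsion-free rank* of $G$ is the size of a maximal independent set of elements of infinite order. The *divisible hull* of $H$ is a divisible group $D\supseteq H$ in which $H$ is essential, meaning that every nonzero subgroup of $D$ meets $H$ nontrivially; for example $\mathbb Q\supseteq \mathbb Z$ and $\mathbb Z(p^\infty)\supseteq\mathbb Z(p)$.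

**Corollary C.**

(i) If $H$ is a retract of $D^\#$, where $D$ is the divisible hull of $H$, then $H/nH$ is finite for all $n\ge1$. A group $H$ of finite exponent is a retract of $G^\#$ for every abelian $G\supseteq H$ if and only if $H$ is finite.

(ii) If every countable subgroup of $G$ is a retract of $G^\#$, then $G$ has finite torsion-free rank and $(pG)[p]$ is finite for every prime $p$.

(iii) For $G$ of finite exponent the following are equivalent: every subgroup is a retract of $G^\#$; every countable subgroup is; $pG_p$ is finite for every prime $p$ (i.e. $G\cong E\oplus\bigoplus_{p\in\Pi}\mathbb Z(p)^{(\kappa_p)}$ with $E$, $\Pi$ finite).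

**What the quotient measures.** Always $nH\subseteq H\cap nG$. The quotient $(H\cap nG)/nH$ records the elements of $H$ that are divisible by $n$ in $G$, modulo those already divisible by $n$ inside $H$. For $G=\mathbb Z$, $H=m\mathbb Z$ it is $\mathrm{lcm}(m,n)\mathbb Z/mn\mathbb Z$, a group of order $\gcd(m,n)$. For $G=\mathbb Z(4)$, $H=2G$, $n=2$ it has order $2$, and for infinitely many copies of this pair it is infinite.

If $r$ happened to be a homomorphism, the quotient would be zero: from $h=ng\in H$ we get $h=r(h)=n\,r(g)\in nH$. Theorem A says that a merely continuous retraction still leaves only a finite quotient.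

**Working with the Bohr topology.** We use four facts.

* A neighbourhood $O$ of $g_0$ in $G^\#$ contains a set $\{x:|\psi_i(x-g_0)-1|<\delta,\ 1\le i\le L\}$ for some characters $\psi_1,\dots,\psi_L$ and some $\delta>0$. This is the definition of the initial topology, together with $|\psi(x)-\psi(g_0)|=|\psi(x-g_0)-1|$.
* Addition in $G^\#$ is continuous, since $\psi(x+y)=\psi(x)\psi(y)$. Any homomorphism $f:A\to B$ is continuous $A^\#\to B^\#$, since $\psi\circ f$ is a character of $A$ for each character $\psi$ of $B$.
* $\mathbb T$ is divisible, so every character of a subgroup $H\le G$ extends to $G$. Hence the topology that $H$ inherits from $G^\#$ is that of $H^\#$.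
* A homomorphism $H\to\mathbb Z/m$ is continuous from $H^\#$ to the discrete group $\mathbb Z/m$, because $\mathbb Z/m$ embeds in $\mathbb T$ as a discrete subgroup.

Here is the picture to keep in mind. Let $G=\bigoplus_\omega\mathbb Z(4)$ with standard generators $e_0,e_1,\dots$. Given finitely many characters, each takes only four values, so infinitely many indices $j$ give the same tuple $(\psi_1(e_j),\dots,\psi_L(e_j))$. For two such indices, $\psi_i(e_j-e_{j'})=1$ for all $i$. So every neighbourhood of $0$ contains differences $e_j-e_{j'}$ with $j\ne j'$. On the other hand, the character sending every $e_j$ to $\sqrt{-1}$ keeps all the $e_j$ themselves away from $0$. In short, combinations with coefficient sum $0$ and well-chosen indices are close to $0$.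

## Subgroups for which a retraction can be written down

*Direct summands.* If $G=H\oplus C$, the projection is a homomorphism and so a continuous retraction.

*Subgroups of finite index.* If $G/H$ is finite, it is a finite direct sum of finite cyclic groups, so $G^\#\to G/H$ is continuous into the discrete group $G/H$ and the cosets of $H$ are clopen. Choose a representative $s$ of each coset, with $s=0$ for $H$ itself, and let $r(x)=x-s$ on $s+H$. This is continuous on each clopen piece. For instance $2\mathbb Z$ is a retract of $\mathbb Z^\#$, although it is not a summand.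

*Finite subsets.* This case needs an argument, and we shall use it twice.

**Lemma 1.** Every nonempty finite subset $F$ of $C^\#$ is a retract of $C^\#$, for every abelian group $C$.

*Proof.* It suffices to separate any two points of $C$ by a clopen set. Indeed, take one separating clopen set for each pair of points of $F$; these finitely many sets partition $C^\#$ into finitely many clopen pieces, each containing at most one point of $F$. Map a piece containing $f\in F$ to $f$, and all other pieces to one fixed element of $F$.

By translation we need only separate $0$ from $g\neq0$. Let $D$ be the divisible hull of $\langle g\rangle$. It is $\mathbb Q$ if $g$ has infinite order and a finite sum of groups $\mathbb Z(p^\infty)$ otherwise, so it is countable. As $D$ is divisible, the inclusion $\langle g\rangle\to D$ extends to a homomorphism $C\to D$. The cyclic group $\langle g\rangle$ embeds in $\mathbb T$, and this embedding extends to $D\to\mathbb T$. The kernel of the extension meets $\langle g\rangle$ trivially, so it is zero because $\langle g\rangle$ is essential in $D$. Composing, we get a homomorphism $\varphi:C\to\mathbb T$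 with countable image and $\varphi(g)\ne1$. Choose an open arc around $1$ whose closure omits $\varphi(g)$ and whose endpoints lie outside the countable set $\varphi(C)$. The preimage of this open arc equals the preimage of the closed arc, so it is clopen in $C^\#$. It contains $0$ and omits $g$. $\square$

**Proposition 2 (Theorem B, (3)⇒(1)).** If $H=H_1\oplus F'$ with $F'$ finite and $G=H_1\oplus C$, then $H$ is a retract of $G^\#$.

*Proof.* Since $H_1\le H$, the modular law gives $H=H_1\oplus(H\cap C)$, and $F:=H\cap C\cong H/H_1\cong F'$ is finite. By Lemma 1 there is a continuous retraction $\rho:C^\#\to F$. Put $r(y+z)=y+\rho(z)$ for $y\in H_1$, $z\in C$. The two projections are homomorphisms, hence continuous, and addition in $G^\#$ is continuous, so $r$ is continuous. Its values lie in $H_1+F=H$, and $r(y+f)=y+f$ for $f\in F$. $\square$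

## Two roundings on $\bigoplus_\omega\mathbb Z(4)$, and where Ramsey's theorem falls short

Let $G=\bigoplus_\omega\mathbb Z(4)$ and $H=2G$. Now $H$ has infinite index, but we can still try the recipe "subtract a coset representative". A coset of $H$ is determined by the finite set of coordinates where its elements are odd.

*First rounding.* Lift an odd coordinate to $1$: let $r_0$ send each coordinate $0,1$ to $0$ and each coordinate $2,3$ to $2$. It fixes $H$ pointwise. But $r_0(e_a-e_b)=2e_b$, since the coordinate at $b$ is $3$. Let $\chi:H\to\mathbb T$ be the character with $\chi(2e_i)=-1$ for all $i$. Then $\chi(r_0(e_a-e_b))=-1$ for all $a\ne b$, while $\chi(r_0(0))=1$. Every neighbourhood of $0$ contains some $e_a-e_b$ with $a\neq b$, so $r_0$ is not continuous at $0$.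

*Second rounding.* Let the lift use the order of the indices. If the odd coordinates of $x$ are at $a_1<\dots<a_k$, put $r_1(x)=x-(e_{a_1}-e_{a_2}+e_{a_3}-\cdots)$. Again $r_1$ fixes $H$, and now $r_1(e_a-e_b)=0$ for $a<b$. To defeat this rule, split $\omega=P\sqcup P'$ into two infinite sets. Given a neighbourhood $O$ of $0$, described by finitely many characters, choose infinite $P^*\subseteq P$ and $P'^*\subseteq P'$ on each of which these characters are constant (as functions of the index $j$ of $e_j$). Take $a<b<c<d$ with $a,c\in P^*$ and $b,d\in P'^*$. Then $x=e_a+e_b-e_c-e_d=(e_a-e_c)+(e_b-e_d)$ lies in $O$, and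
$$r_1(x)=x-(e_a-e_b+e_c-e_d)=2e_b-2e_c=2e_b+2e_c .$$
The character of $H$ with $2e_i\mapsto-1$ for $i\in P$ and $2e_i\mapsto 1$ for $i\in P'$ sends this to $-1$. So $r_1$ is not continuous either.

The second test has the useful form: *split the index set in two, balance the coefficients to zero inside each part, and read off the value with a character adapted to the splitting*. What remains is to beat every rule at once. A general retraction can depend on the indices in any way whatever.

*What Ramsey's theorem gives.* Fix a homomorphism $\chi:H\to\mathbb Z/q$ and consider $u\mapsto\chi(r(x(u)))$, where $x(u)$ is some combination of $e_{u_1},\dots,e_{u_k}$, $u_1<\dots<u_k$. This is a colouring of $k$-sets by $q$ colours, so it is constant on the $k$-subsets of some infinite $J$. But we may also have to shrink $J$ so that $i\mapsto\chi(2e_i)$ is constant. After that $\chi(2e_a-2e_b)=0$ for all $a,b\in J$: the character no longer sees that $r$ fixes the elements $2e_a-2e_b\in H$, and no contradiction can come from them. The order of choices is wrong. We need to tame $r(x(u))$ on an infinite $J$ *first*, with its values in an infinite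 module, and only *then* choose a character adapted to a splitting of $J$. Ramsey's theorem for finitely many colours does not do this. The canonical form lemma below does. It says that, after passing to an infinite $J$, the value depends on $u$ only through fixed coefficients attached to *positions*, applied to independent elements.

## Modules over $\mathbb Z/p^\nu$

Fix a prime $p$ and $\nu\ge1$, and put $q=p^\nu$, $R=\mathbb Z/q$. An $R$-module is an abelian group killed by $q$. By the Prüfer–Baer theorem, groups of finite exponent are direct sums of cyclic groups, so every $R$-module is a direct sum of cyclic groups of order dividing $p^\nu$. (When $\nu=1$ these are vector spaces and the three facts below are trivial. This case suffices for $\bigoplus_\omega\mathbb Z(4)$.)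

**(R1)** *Free $R$-modules are injective; in particular a free submodule is a direct summand.* By Baer's criterion, we extend a homomorphism $\phi:p^iR\to V$ to $R$, where $V$ is free. The element $\phi(p^i)$ is killed by $p^{\nu-i}$. In a free module the elements killed by $p^{\nu-i}$ are exactly those of $p^iV$, so $\phi(p^i)=p^iw$ for some $w$, and $1\mapsto w$ extends $\phi$.

**(R2)** *Every $R$-module embeds in a free one.* Write it as a direct sum of cyclic modules; $\mathbb Z/p^i\cong p^{\nu-i}R\subseteq R$ embeds in $R$.

**(R3)** *An $R$-module $M$ is free if and only if $M[p]=p^{\nu-1}M$; a direct summand of a free module is free.* Write $M$ as a direct sum of nonzero cyclic groups. A summand of order $p^\nu$ contributes its socle to both sides; one of smaller order contributes its (nonzero) socle to $M[p]$ and nothing to $p^{\nu-1}M$. So equality says that all summands have order $p^\nu$. If $Q$ is a direct summand of a free $N$, then $Q[p]=Q\cap N[p]=Q\cap p^{\nu-1}N=p^{\nu-1}Q$, the last step because $Q$ is a summand. So $Q$ is free.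

**Definition (independence).** A family $(x_i)$ in a module is *independent* if every finite relation $\sum c_ix_i=0$ has all terms $c_ix_i=0$.

For example, in a free $\mathbb Z/4$-module with basis $e_0,e_1,\dots$, the pair $2e_1,e_2$ is independent although $2\cdot 2e_1=0$. An independent family generates the direct sum of the cyclic groups generated by its members.

## Canonical forms for functions on $k$-subsets

For $J\subseteq\omega$ let $[J]^d$ be the set of $d$-element subsets of $J$; $[J]^0=\{\emptyset\}$. For $v=\{v_1<\dots<v_k\}$ and $S\subseteq\{1,\dots,k\}$ put $v_S=\{v_s:s\in S\}$. So for $v=\{3,5,9\}$ we have $v_{\{1,3\}}=\{3,9\}$. A function on $[J]^d$ is said to have arity $d$.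

**Lemma 3 (canonical form).** Let $V$ be a free $R$-module, $I\subseteq\omega$ infinite, and $\mathcal F$ a finite family of functions $F:[I]^{k_F}\to V$ with $k_F\le k$. Then there are an infinite $J\subseteq I$ and finitely many functions $\gamma_m:[J]^{d_m}\to V$ ($m\le M$, $0\le d_m\le k$) such that

* (a) all values of $\gamma_m$ have the same order $p^{l_m}$, $1\le l_m\le\nu$;
* (b) the family of all $\gamma_m(u)$ ($m\le M$, $u\in[J]^{d_m}$) is independent;
* (c) for each $F\in\mathcal F$ there are constants $\alpha_{F,m,S}\in R$ with
$$F(v)=\sum_m\ \sum_{S\subseteq\{1,\dots,k_F\},\,|S|=d_m}\alpha_{F,m,S}\,\gamma_m(v_S)\qquad\text{for all } v\in[J]^{k_F}.$$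

*Examples.* Let $R=\mathbb Z/4$ and let $V$ have basis $e_0,e_1,\dots$. For $F(\{i<j\})=e_0+2e_i+3e_j$ take $J=\omega\setminus\{0\}$, the constant $\gamma_1=e_0$ of arity $0$, and $\gamma_2(\{i\})=e_i$, with coefficient $1$ on $\gamma_1$, coefficient $2$ on $\gamma_2$ at position $1$ and $3$ at position $2$.

The case $k=1$ with $R=\mathbb F_p$ can be done by hand for one function $F$. If $F$ takes some value infinitely often, it is constant on an infinite $J$. Otherwise choose $j_0<j_1<\cdots$ with $F(j_t)$ outside the span of $F(j_0),\dots,F(j_{t-1})$; this is possible because the span is finite. Then the values are independent and $\gamma=F$ works.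

Over $\mathbb Z/4$ this greedy choice is not enough: for $F(\{i\})=e_0+2e_i$ ($i\ge1$) we have $2F(\{i\})=2F(\{j\})=2e_0\ne0$, so the values are never independent. One has to remove the "limit" $e_0$ first. The proof finds such limits in an ultrapower, treating the largest index of a $k$-set as the one that tends to infinity, and this lowers the arity by one.

*Proof.* Induction on $k$. For $k=0$ the finitely many constants $F(\emptyset)$ generate a finite group, which is a direct sum of nonzero cyclic groups; take generators of these as the $\gamma_m$ (arity $0$), and $J=I$.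

Let $k\ge1$. The functions in $\mathcal F$ have countably many values altogether, so we may replace $V$ by the span of countably many elements of a basis and assume that $V$ is countable and free.

**Step 1: separate the limit part of each function from its genuinely new part, and make "for ultrafilter-almost all" into "for all but finitely many".** Let $\mathcal U$ be a nonprincipal ultrafilter on $I$; all its members are infinite, it contains all cofinite sets, and it is closed under finite intersections. Let $N=V^I/\mathcal U$ be the ultrapower, that is, $V^I$ modulo the functions that vanish on a member of $\mathcal U$. It contains $V$ as the constant functions.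

$N$ is free. If $pf=0$ on a member of $\mathcal U$, then there $f(j)\in V[p]=p^{\nu-1}V$, so we can write $f(j)=p^{\nu-1}g(j)$ there. Hence $N[p]\subseteq p^{\nu-1}N$; the other inclusion is clear because $p^\nu=0$ on $N$. Now use (R3). By (R1), $N=V\oplus Q$ for some $Q$, and $Q$ is free by (R3).

For $F:[I]^d\to V$ with $d\ge1$ and $v\in[I]^{d-1}$, let $F(v,\cdot)\in V^I$ be the function $j\mapsto F(v\cup\{j\})$ for $j>\max v$, and $0$ for other $j$ (every $j$ counts as $>\max\emptyset$). Write its class as
$$[F(v,\cdot)]=F^0(v)+F^1(v),\qquad F^0(v)\in V,\quad F^1(v)\in Q. \tag{1}$$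
Thus $F^0:[I]^{d-1}\to V$ is again a function of our kind, of smaller arity. Enlarging $\mathcal F$, we may assume that $\mathcal F$ is closed under $F\mapsto F^0$ for $F$ of arity $\ge1$; it stays finite because arities drop. There are countably many elements $F^1(v)$ altogether. Let $Q_0\le Q$ be spanned by countably many elements of a basis of $Q$ and contain all of them. Then $Q_0$ is countable and free.

For each $z\in V\oplus Q_0$ choose a representative $f_z\in V^I$, taking $f_z$ to be the constant function $z$ if $z\in V$. The following are countably many members of $\mathcal U$: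

* $\{j:f_z(j)+f_{z'}(j)=f_{z+z'}(j)\}$ for $z,z'\in V\oplus Q_0$;
* $\{j:f_z(j)\neq0\}$ for $z\ne0$;
* $\{j>\max v:F(v\cup\{j\})=f_{F^0(v)+F^1(v)}(j)\}$ for $F\in\mathcal F$ of arity $d\ge1$ and $v\in[I]^{d-1}$.

List them as $A_0,A_1,\dots$. Each $A_0\cap\dots\cap A_t$ is infinite, so we can choose $i_0<i_1<\cdots$ with $i_t\in A_0\cap\dots\cap A_t$. The set $I_0=\{i_t:t<\omega\}$ is infinite and contained, up to a finite set, in every $A_s$. From now on "almost all $j$" means all but finitely many $j\in I_0$.

Multiplication by an element of $R$ is repeated addition, so the first item gives, for each fixed finite linear combination,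
$$\sum c_if_{z_i}(j)=f_{\sum c_iz_i}(j)\qquad\text{for almost all } j. \tag{2}$$

**Step 2: put the new parts $F^1$ in canonical form, by induction.** The functions $F^1$ ($F\in\mathcal F$ of arity $\ge1$), restricted to $I_0$, have arities $\le k-1$ and values in the free module $Q_0$. The induction hypothesis gives an infinite $J'\subseteq I_0$ and finitely many functions $\eta_m:[J']^{d_m'}\to Q_0$, $d'_m\le k-1$, with values of order $p^{l_m}$, all values independent, and
$$F^1(v)=\sum_{m,S}\beta_{F,m,S}\,\eta_m(v_S)\qquad\text{for } v\in[J']^{d-1},$$
where $d$ is the arity of $F$ and $S$ runs over the $d_m'$-element subsets of $\{1,\dots,d-1\}$.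

The $\eta_m(u)$ live in the ultrapower. To bring them back to $V$ we evaluate their representatives: for $u\in[J']^{d_m'}$ and $j\in J'$ with $j>\max u$ put
$$\gamma_m(u\cup\{j\})=f_{\eta_m(u)}(j).$$
This is a function of arity $d'_m+1\le k$. Let $V_*$ be the finite subgroup of $V$ generated by the constants in $\mathcal F$ (the functions of arity $0$).

**Step 3: choose $J$ so thin that independence in the ultrapower becomes independence in $V$.** Choose $j_0<j_1<\cdots$ in $J'$ inductively. Given $J_t=\{j_i:i<t\}$, let $V_t$ be the subgroup generated by $V_*$ and all $\gamma_m(w)$, $w\in[J_t]^{d_m'+1}$; it is finitely generated of finite exponent, hence finite. Choose $j=j_t\in J'$ larger than all elements of $J_t$ such that: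

* (A1) $F(v\cup\{j\})=F^0(v)+\sum_{m,S}\beta_{F,m,S}\,f_{\eta_m(v_S)}(j)$ for $F\in\mathcal F$ of arity $d\ge1$ and $v\in[J_t]^{d-1}$;
* (A2) $f_{\eta_m(u)}(j)$ has order $p^{l_m}$ for all $m$ and $u\in[J_t]^{d_m'}$;
* (A3) whenever $c_{m,u}\in R$ ($u\in[J_t]^{d'_m}$) are such that not all $c_{m,u}\eta_m(u)$ vanish, then $\sum_{m,u}c_{m,u}f_{\eta_m(u)}(j)\notin V_t$.

These are finitely many conditions, since $R$, $J_t$ and $V_t$ are finite. Each holds for almost all $j$, so a suitable $j\in J'$ exists:

* For (A1), use the third item of Step 1 and (2), recalling that $f_{F^0(v)}$ is the constant $F^0(v)$.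
* For (A2), write $z=\eta_m(u)$. By (2), for almost all $j$, $p^{l_m}f_z(j)=f_{0}(j)=0$, because $p^{l_m}z=0$. Similarly $p^{l_m-1}f_z(j)=f_{p^{l_m-1}z}(j)\ne0$ by the second item, because $p^{l_m-1}z\neq0$.
* For (A3), fix the coefficients and $y\in V_t$, and put $z=\sum c_{m,u}\eta_m(u)-y\in Q_0\oplus V$. The $\eta_m(u)$ are independent and not all terms vanish, so the $Q_0$-component of $z$ is nonzero and $z\ne0$. Hence $\sum c_{m,u}f_{\eta_m(u)}(j)-y=f_z(j)\ne0$ for almost all $j$.

Let $J=\{j_t:t<\omega\}$. The final list consists of the $\gamma_m$ restricted to $[J]^{d'_m+1}$, together with arity-$0$ functions $b_1,\dots,b_r$, where $V_*=\bigoplus\langle b_i\rangle$ and $b_i\ne0$.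

**Step 4: verify (a), (b), (c).** (a) Every $w\in[J]^{d_m'+1}$ is $u\cup\{j_t\}$ with $u\in[J_t]^{d_m'}$, so (A2) gives the order of $\gamma_m(w)$. For the $b_i$ there is nothing to prove.

(b) Take a finite relation among these elements and suppose that some term $c\,\gamma_m(w)$ is nonzero. Let $j_t$ be the largest value of $\max w$ among the nonzero such terms. The nonzero terms with smaller $\max w$ have $w\subseteq J_t$, so they lie in $V_t$, and so do the terms in the $b_i$. Hence the terms with $\max w=j_t$, written $w=u\cup\{j_t\}$, satisfy $\sum_{m,u}c_{m,u}f_{\eta_m(u)}(j_t)\in V_t$. By (A3), all $c_{m,u}\eta_m(u)=0$, i.e. $p^{l_m}\mid c_{m,u}$. By (A2), all these terms $c_{m,u}\gamma_m(w)$ vanish, a contradiction. So only a relation among the $b_i$ remains, and its terms vanish because the sum $\bigoplus\langle b_i\rangle$ is direct.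

(c) Let $F\in\mathcal F$ have arity $d\ge1$, $w\in[J]^d$, $v=w\setminus\{\max w\}=w_{\{1,\dots,d-1\}}$. Then (A1) says
$$F(w)=F^0(v)+\sum_{m,S}\beta_{F,m,S}\,\gamma_m\big(w_{S\cup\{d\}}\big),$$
where $F^0\in\mathcal F$ has arity $d-1$. Apply the same formula to $F^0(v)$, and so on. After $d$ steps we reach a constant in $V_*$, which is a combination of the $b_i$. This is the required form. $\square$

## The obstruction: proof of Theorem A

**Reduction to prime powers.** The aim is to replace the integer by a prime power. Let $n=\prod p_i^{a_i}>1$ (for $n=1$ the group is zero). We have $\bigcap_ip_i^{a_i}H=nH$: for coprime $s,t$ with $as+bt=1$, an element $x=sy=tz$ equals $asx+btx=ast\,z+bts\,y\in stH$, and one iterates. Hence the natural map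
$$(H\cap nG)/nH\longrightarrow\bigoplus_i\,(H\cap p_i^{a_i}G)/p_i^{a_i}H \tag{3}$$
is injective, and it suffices to prove that $(H\cap qG)/qH$ is finite for $q=p^\nu$ with $p$ prime and $\nu\ge1$. Put $R=\mathbb Z/q$.

**Setting up the test elements.** The aim is to choose elements of $G$ that can be made close to $h_a-h_b\in H$, but also, with a different choice of indices, close to $0$. Suppose $r:G^\#\to H$ is a continuous retraction and $(H\cap qG)/qH$ is infinite. Let $\pi:H\to H/qH$ be the quotient map and $\iota:H/qH\hookrightarrow V$ an embedding in a free $R$-module, by (R2). Choose $g_i\in G$ ($i<\omega$) with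
$$h_i:=qg_i\in H\quad\text{and the }\pi(h_i)\text{ pairwise distinct}.$$

Let $k=2q+4$. Divide the positions $1,\dots,k$ into $1$, $2$, $X=\{3,\dots,q+3\}$ and $Y=\{q+4,\dots,2q+4\}$; thus $|X|=|Y|=q+1$. Put $a_1=q$, $a_2=-q$, $a_s=-1$ for $s\in X$, $a_s=1$ for $s\in Y$, so that $\sum_s|a_s|=4q+2$. For $u=\{u_1<\dots<u_k\}$ put
$$x(u)=\sum_sa_sg_{u_s}=h_{u_1}-h_{u_2}-\sum_{s\in X}g_{u_s}+\sum_{s\in Y}g_{u_s}.$$

In $\bigoplus_\omega\mathbb Z(4)$ with $q=2$ and $g_i=e_i$ this is $2e_{u_1}-2e_{u_2}-e_{u_3}-e_{u_4}-e_{u_5}+e_{u_6}+e_{u_7}+e_{u_8}$.

Why this shape? The $X$ and $Y$ parts balance each other, so $x(u)$ can be close to $h_{u_1}-h_{u_2}$. On the other hand, the coefficient $q$ at position $1$ is balanced by *any* $q$ of the $q+1$ coefficients $-1$ in $X$, and then the remaining coefficients also sum to $0$. The one spare position in $X$ will let us compare positions.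

**Taming $r$ with the canonical form.** The aim is to make $r(x(u))$, modulo $qH$, depend on positions only, and then to obtain characters adapted to arbitrary subsets of $J$. Apply Lemma 3 with $I=\omega$ to
$$F_1(\{i\})=\iota\pi(h_i)\ \ (\text{arity }1),\qquad F_2(u)=\iota\pi r(x(u))\ \ (\text{arity }k),$$
obtaining $J$ and $\gamma_m$, $m\le M$. On $J$,
$$F_1(\{i\})=\text{const}+\sum_{d_m=1}\alpha_m\gamma_m(\{i\}),\qquad \alpha_m=\alpha_{F_1,m,\{1\}}.$$
By (a), whether $\alpha_m\gamma_m(\{i\})=0$ depends only on whether $p^{l_m}\mid\alpha_m$, not on $i$. If all these terms vanished, $F_1$ would be constant on $J$; but $F_1$ is injective. So there is $m_0$ with $d_{m_0}=1$ and $\alpha_{m_0}\gamma_{m_0}(\{i\})\ne0$ for all $i\in J$. Let $l=l_{m_0}$. Then $p^l\nmid\alpha_{m_0}$, hence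
$$\hat\alpha:=p^{\nu-l}\alpha_{m_0}\neq0\ \text{ in }R.$$
Let also $\hat\alpha_s:=p^{\nu-l}\alpha_{F_2,m_0,\{s\}}$ for $1\le s\le k$.

Let $c:J\to\{0,1\}$ be any function. By (b), the $\gamma_m(u)$ generate the direct sum of their cyclic groups, and $\gamma_{m_0}(\{j\})$ has order $p^l$ by (a). So there is a homomorphism on this subgroup sending $\gamma_{m_0}(\{j\})$ to $c(j)p^{\nu-l}$ and all $\gamma_m(u)$ with $m\ne m_0$ to $0$. As $R$ is injective, it extends to a homomorphism $\chi_c:V\to R$. It kills every term except those of $\gamma_{m_0}$, constants included, so for $i\in J$ and $u\in[J]^k$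
$$\chi_c(F_1(\{i\}))=\hat\alpha\,c(i),\qquad \chi_c(F_2(u))=\sum_{s=1}^k\hat\alpha_s\,c(u_s). \tag{4}$$
Put $\theta_c=\chi_c\circ\iota\circ\pi\circ r:G\to R$. Since $\chi_c\iota\pi$ is a homomorphism $H\to R$, it is continuous on $H$, and so $\theta_c$ is continuous from $G^\#$ to the discrete group $R$. By definition $\theta_c(x(u))=\chi_c(F_2(u))$. Note that $c$ is chosen *after* $J$; this is what Ramsey's theorem did not allow.

**Approximation.** The aim is to say precisely when $x(u)$ lies in a given neighbourhood. Let $O$ be a neighbourhood of $g_0\in G$ in $G^\#$. There are characters $\psi_1,\dots,\psi_L$ and $\delta>0$ such that $x\in O$ whenever $|\psi_i(x-g_0)-1|<\delta$ for all $i$. Put $\varepsilon=\delta/(4q+3)$. The compact space $\mathbb T^L$ is covered by finitely many sets in which each coordinate varies by less than $\varepsilon$. So every infinite $P\subseteq J$ contains an infinite $P^*$ with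
$$|\psi_i(g_j)-\psi_i(g_{j'})|<\varepsilon\quad\text{for all } i\text{ and all } j,j'\in P^*.$$
Let integers $w_1,\dots,w_t$ satisfy $\sum w_s=0$ and let $j_1,\dots,j_t\in P^*$. Since $\sum w_s=0$, we may divide by $\psi_i(g_{j_1})$ in every factor:
$$\Big|\psi_i\Big(\sum_sw_sg_{j_s}\Big)-1\Big|=\Big|\prod_s\big(\psi_i(g_{j_s})\psi_i(g_{j_1})^{-1}\big)^{w_s}-1\Big|\le\varepsilon\sum_s|w_s|,$$
by the inequality $|zz'-1|\le|z-1|+|z'-1|$ on $\mathbb T$ (and $|z^{-1}-1|=|z-1|$). If $x-g_0$ is a sum of several such combinations, each with coefficient sum $0$ and with indices in its own $P^*$, the same inequality shows that the bounds add. So $x\in O$ as soon as the total weight $\sum|w_s|$ is at most $4q+2$, because $\varepsilon(4q+2)<\delta$.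

**Step A: show that $\hat\alpha_1=\hat\alpha$, using that $r$ fixes $h_a-h_b$.** Fix $a<b$ in $J$, let $c$ be the indicator function of $\{a\}$, and let $g_0=h_a-h_b\in H$. As $r(g_0)=g_0$, (4) gives
$$\theta_c(g_0)=\chi_c(F_1(\{a\}))-\chi_c(F_1(\{b\}))=\hat\alpha .$$
By continuity there is a neighbourhood $O$ of $g_0$ on which $\theta_c=\hat\alpha$. Apply the approximation with $P=\{j\in J:j>b\}$. Take $u_1=a$, $u_2=b$, and $u_3<\dots<u_k$ in $P^*$. Then $x(u)-g_0=\sum_{s\in X\cup Y}a_sg_{u_s}$, with coefficient sum $-(q+1)+(q+1)=0$ and weight $2q+2$. So $x(u)\in O$, and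
$$\hat\alpha=\theta_c(x(u))=\chi_c(F_2(u))=\sum_s\hat\alpha_sc(u_s)=\hat\alpha_1 .$$

**Step B: show that $\hat\alpha_1+\sum_{s\in X'}\hat\alpha_s=0$ for every $X'\subseteq X$ with $|X'|=q$, using that $r$ fixes $0$.** Split $J=P\sqcup P'$ into infinite sets and let $c$ be the indicator function of $P$. As $r(0)=0$, we have $\theta_c(0)=0$ and there is a neighbourhood $O$ of $0$ on which $\theta_c=0$. For this $O$, $g_0=0$ and one choice of the $\psi_i$ and $\delta$, choose $P^*\subseteq P$ and $P'^*\subseteq P'$ as in the approximation. Choose $u_1<\dots<u_k$ one after the other, with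
$$u_s\in P^*\ \text{ for } s\in\{1\}\cup X',\qquad u_s\in P'^*\ \text{ for all other } s;$$
this is possible because both sets are infinite. The coefficients on $\{1\}\cup X'$ sum to $q-q=0$. Those on $\{2\}\cup(X\setminus X')\cup Y$ sum to $-q-1+(q+1)=0$. The total weight is $4q+2$. So $x(u)\in O$, and
$$0=\theta_c(x(u))=\chi_c(F_2(u))=\hat\alpha_1+\sum_{s\in X'}\hat\alpha_s .$$

**Step C: compare the choices of $X'$ to reach a contradiction.** Since $|X|=q+1$, we may take $X'=X\setminus\{s\}$ and $X'=X\setminus\{t\}$ for any $s,t\in X$. Subtracting the two equations of Step B gives $\hat\alpha_s=\hat\alpha_t$. So all $\hat\alpha_s$ with $s\in X$ equal one $\hat\beta\in R$, and Step B reads $\hat\alpha_1+q\hat\beta=0$. In $R=\mathbb Z/q$ this means $\hat\alpha_1=0$, whereas Step A gives $\hat\alpha_1=\hat\alpha\neq0$. This contradiction proves Theorem A, and with Corollary A it settles van Douwen's question in the negative. $\blacksquare$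

## From finite quotients to a direct summand: proof of Theorem B

Theorem A is (1)⇒(2), and Proposition 2 is (3)⇒(1). It remains to prove (2)⇒(3).

A subgroup $K\le G$ is *pure* if $K\cap nG=nK$ for all $n\ge1$. For example, in $\mathbb Z(2)\oplus\mathbb Z(4)$ the subgroup $\langle(1,2)\rangle$ is pure, since $2G=\{0,(0,2)\}$ meets it only in $0$; but $\langle(0,2)\rangle$ is not pure. We quote a theorem of Kulikov (L. Fuchs, *Infinite Abelian Groups I*, Thm 27.5): a pure subgroup of finite exponent is a direct summand. The plan is therefore to find a pure subgroup of finite index in $H$. We first find its socle.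

Assume (2). Then $H$ is the direct sum of finitely many nonzero primary components $H_p$.

**Step 1: pass to one prime.** Since $H_p\cap nH=nH_p$, the group $(H_p\cap nG)/nH_p$ embeds in $(H\cap nG)/nH$, so it is finite for all $n$. Fix $p$, choose $\lambda\ge1$ with $p^\lambda H_p=0$, and put $S=H_p[p]$, a vector space over $\mathbb F_p$.

**Step 2: find a subspace $W$ of finite codimension in $S$ on which divisibility in $G$ and in $H_p$ agree.** For $1\le i\le\lambda$ the quotient $(S\cap p^iG)/(S\cap p^iH_p)$ embeds in $(H_p\cap p^iG)/p^iH_p$, so it is finite. Write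
$$S\cap p^iG=(S\cap p^iH_p)\oplus E_i,\qquad E_i\text{ finite}.$$
Since $E_i\cap(S\cap p^iH_p)=0$, there is a subspace $W_i\supseteq S\cap p^iH_p$ with $S=W_i\oplus E_i$. By the modular law,
$$W_i\cap p^iG=W_i\cap\big((S\cap p^iH_p)\oplus E_i\big)=(S\cap p^iH_p)\oplus(W_i\cap E_i)=S\cap p^iH_p .$$
Let $W=\bigcap_{i=1}^\lambda W_i$. It has finite codimension in $S$, and
$$W\cap p^iG=W\cap p^iH_p\qquad\text{for all } i\ge0. \tag{5}$$
For $1\le i\le\lambda$ this follows by intersecting the previous display with $W$. For $i=0$ both sides are $W$. For $i>\lambda$ both sides are $0$, because $W\cap p^\lambda G=W\cap p^\lambda H_p=0$.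

**Step 3: build a subgroup $K_p\le H_p$ with socle $W$ and with cyclic summands as long as $H_p$ permits.** For $1\le i\le\lambda$ choose $U_i$ with
$$W\cap p^{i-1}H_p=U_i\oplus(W\cap p^iH_p).$$
Since $W\cap p^\lambda H_p=0$, iterating gives $W\cap p^jH_p=\bigoplus_{i>j}U_i$ for all $j\ge0$ (indices up to $\lambda$); in particular $W=\bigoplus_iU_i$. For each $w$ in a basis of $U_i$ choose $y_w\in H_p$ with $p^{i-1}y_w=w$. It has order $p^i$. Let $K_p$ be generated by all $y_w$, for all $i$.

The sum of the $\langle y_w\rangle$ is direct. Suppose $\sum c_wy_w=0$ with some term nonzero, and let $p^f$ be the largest order of a term. Multiplying by $p^{f-1}$ gives a relation whose terms lie in $\langle y_w\rangle[p]=\langle w\rangle$ and are not all zero. This contradicts the linear independence of the $w$. So $K_p=\bigoplus\langle y_w\rangle$ and $K_p[p]=\bigoplus\langle w\rangle=W$. If $w$ is a basis element of $U_i$ with $i>j$, then $w=p^{i-1}y_w\in p^jK_p$. With (5), for all $j\ge0$,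
$$K_p[p]\cap p^jG=W\cap p^jH_p=\bigoplus_{i>j}U_i\subseteq p^jK_p. \tag{6}$$

**Step 4: lift (6) from the socle to all of $K_p$, so that $K_p$ is pure in $G$.** We show that $x\in K_p\cap p^jG$ implies $x\in p^jK_p$, for all $j$, by induction on the order of $x$. Orders $\le p$ are (6). If $x$ has order $p^{s+1}$ with $s\ge1$, then $p^sx\in K_p[p]\cap p^{j+s}G\subseteq p^{j+s}K_p$, say $p^sx=p^{j+s}y$ with $y\in K_p$. Then $x-p^jy\in K_p\cap p^jG$ has order $\le p^s$, so it lies in $p^jK_p$ by induction, and hence so does $x$. For general $n=p^jt$ with $p\nmid t$, multiplication by $t$ is bijective on the $p$-group $K_p$ of finite exponent, so $K_p\cap nG\subseteq p^jK_p=nK_p$.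

**Step 5: show that $H_p/K_p$ is finite.** $K_p$ is pure in $G$, hence in $H_p$, and has finite exponent. By the quoted theorem $H_p=K_p\oplus F_p$. As $F_p[p]\cap W\subseteq F_p\cap K_p=0$, the socle $F_p[p]$ embeds in $S/W$, which is finite. A $p$-group of finite exponent with finite socle is finite, since it is a direct sum of cyclic groups and each contributes one dimension to the socle. So $F_p\cong H_p/K_p$ is finite.

**Step 6: put the primes together.** Let $H_1=\bigoplus_pK_p$, a finite sum. It has finite index in $H$. It is pure in $G$: let $x\in H_1\cap nG$. Each primary component $x_p$ of $x$ is an integer multiple of $x$ (Chinese remainder theorem), so $x_p\in K_p\cap nG=nK_p$, and thus $x\in nH_1$. Since $H_1$ has finite exponent, $G=H_1\oplus C$ by the quoted theorem. As $H_1\le H$, the modular law gives $H=H_1\oplus(H\cap C)$, where $F:=H\cap C\cong H/H_1$ is finite. This is (3). $\blacksquare$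

## Groups all of whose countable subgroups are retracts: proof of Corollary C

(i) In the divisible hull $D$ we have $nD=D$, so $H\cap nD=H$ and Theorem A says that $H/nH$ is finite for all $n\ge1$. Now let $mH=0$ with $m\ge1$. If $H$ is a retract of $G^\#$ for every abelian $G\supseteq H$, apply this with $G=D$ and $n=m$: the group $H=H/mH$ is finite. Conversely, if $H$ is finite, it is a retract of $G^\#$ for every abelian $G\supseteq H$ by Lemma 1.

(ii) Suppose that $G$ has infinite torsion-free rank. Take independent $g_i$ ($i<\omega$) of infinite order and let $H=\langle2g_i:i<\omega\rangle$, which is countable and free of infinite rank. Then $H\subseteq2G$, so $(H\cap2G)/2H=H/2H$ is infinite. Next suppose that $(pG)[p]$ is infinite, and take a countably infinite subgroup $H\le(pG)[p]$. Then $pH=0$ and $(H\cap pG)/pH=H$ is infinite. In both cases Theorem A says that the countable subgroup $H$ is not a retract.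

(iii) Let $G$ have finite exponent. If every subgroup is a retract, so is every countable one. If every countable subgroup is a retract, fix $p$. For primes $\ell\ne p$ we have $pG_\ell=G_\ell$, which has no $p$-torsion, so $(pG)[p]=(pG_p)[p]$. By (ii) this is finite, so $pG_p$ has finite exponent and finite socle, and it is finite.

Conversely, let all $pG_p$ be finite and let $H\le G$ be any subgroup. Let $q=p^j$ with $j\ge1$. For primes $\ell\neq p$ we have $qG_\ell=G_\ell$ and $qH_\ell=H_\ell$. Comparing primary components,
$$(H\cap qG)/qH\cong(H_p\cap qG_p)/qH_p,$$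
which is finite because $qG_p\subseteq pG_p$. By the embedding (3), $(H\cap nG)/nH$ is finite for all $n\ge1$. As $H$ has finite exponent, Theorem B says that $H$ is a retract of $G^\#$.

Finally, the stated structure. Write $G_p$ as a direct sum of nonzero cyclic groups. Then $pG_p$ is finite if and only if only finitely many of the summands have order $>p$. Only finitely many $G_p$ are nonzero, so all $pG_p$ are finite if and only if $G\cong E\oplus\bigoplus_{p\in\Pi}\mathbb Z(p)^{(\kappa_p)}$ with $E$ and $\Pi$ finite. $\blacksquare$
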